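\title{The space $C(2^{\omega_1})$ does not embed into $C(L)$ for a Corson compact space $L$}

\begin{abstract}
We prove in ZFC that the Banach space $C(2^{\omega_1})$ does not embed isomorphically into $C(L)$ for any countably tight compact space $L$, and in particular for any Corson compact space $L$. The main tool is a covering theorem: if $C(K)$ embeds isomorphically into $C(L)$, then $K$ is the union of at most $\max(w(K),\omega)$ closed sets, each of which is a continuous image of a closed subspace of $L$. It follows that for every infinite cardinal $\kappa$ the space $C(2^\kappa)$ embeds into $C(L)$ if and only if $L$ maps continuously onto $[0,1]^\kappa$.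
\end{abstract}

\section{Introduction}\label{sec:intro}

All topological spaces in this paper are Hausdorff and scalars are real. For a compact space $K$, let $C(K)$ be the Banach space of continuous real-valued functions on $K$ with the supremum norm. An \emph{isomorphic embedding} of a Banach space $X$ into a Banach space $Y$ is a linear map $T\colon X\to Y$ such that $c\|f\|\le\|Tf\|\le C\|f\|$ for some constants $c,C>0$ and all $f\in X$. We write $2=\{0,1\}$, and $2^\kappa$ is the Cantor cube with the product topology. For a point $x\in\mathbb R^\kappa$ put $\sigma(x)=\{\alpha<\kappa:x_\alpha\ne0\}$.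

A compact space is \emph{Corson compact} if, for some cardinal $\kappa$, it is homeomorphic to a subset of the $\Sigma$-product
\[
\Sigma(\mathbb R^\kappa)=\{x\in\mathbb R^\kappa:\sigma(x)\text{ is countable}\}.
\]
Let $\mathcal C$ be the class of Corson compact spaces, and let $\mathcal C^*$ be the class of compact spaces $K$ such that $C(K)$ embeds isomorphically into $C(L)$ for some $L\in\mathcal C$. Then $\mathcal C\subset\mathcal C^*$, and the difference between the two classes measures how much of the Corson property can be lost in passing to a subspace of $C(L)$ that is again of the form $C(K)$. Every metrizable compact space embeds into $\mathbb R^\omega=\Sigma(\mathbb R^\omega)$, so $2^\omega\in\mathcal C$. The next cube, $2^{\omega_1}$, is not Corson compact (Lemmas \ref{lem:corson} and \ref{lem:cubetight}), and it is a natural test case. Problem 4.1 of \cite{source} asks: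

\begin{quote}
\emph{Is it consistent with ZFC that $2^{\omega_1}\in\mathcal C^*$?}
\end{quote}

Two observations make a positive answer plausible. First, embeddings between spaces of continuous functions need not come from maps between the compact spaces. A continuous surjection $\varphi\colon L\to K$ gives the isometric embedding $f\mapsto f\circ\varphi$, but the formula $Ef(t)=(1-t)f(0)+tf(1)$ also embeds $C(2)$ isometrically into $C([0,1])$, and the connected space $[0,1]$ does not map onto $2$. Second, the most visible nonseparable subspace of $C(2^{\omega_1})$ is the copy of $\ell_1(\omega_1)$ spanned by the coordinate functions, and under the continuum hypothesis (CH) the space $\ell_1(\omega_1)$ does embed into $C(L)$ for a Corson compact space $L$ (Section \ref{sec:ell1}). One could expect that a finer construction under CH accommodates all of $C(2^{\omega_1})$. This is not so.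

A space $X$ is \emph{countably tight} if, whenever $A\subset X$ and $x\in\overline A$, there is a countable $A'\subset A$ with $x\in\overline{A'}$. Corson compact spaces are countably tight (Lemma \ref{lem:corson}).

\begin{theorem}\label{thm:answer}
ZFC proves that $2^{\omega_1}\notin\mathcal C^*$. More generally, $C(2^{\omega_1})$ does not embed isomorphically into $C(L)$ for any countably tight compact space $L$.
\end{theorem}

Thus the answer to the question is negative. The theorem follows from a topological description of the spaces $L$ for which $C(L)$ contains a copy of $C(2^\kappa)$.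

\begin{theorem}\label{thm:cubes}
For every infinite cardinal $\kappa$ and every compact space $L$ the following are equivalent:
\begin{enumerate}
\item[(1)] $C(2^\kappa)$ embeds isomorphically into $C(L)$;
\item[(2)] some closed subspace of $L$ maps continuously onto $2^\kappa$;
\item[(3)] $L$ maps continuously onto $[0,1]^\kappa$;
\item[(4)] $C([0,1]^\kappa)$ embeds isometrically into $C(L)$ by a composition operator $f\mapsto f\circ\varphi$;
\item[(5)] $C([0,1]^\kappa)$ embeds isomorphically into $C(L)$.
\end{enumerate}
\end{theorem}

The implication (1)$\Rightarrow$(2) produces a continuous map from a linear operator. It rests on a theorem about arbitrary compact spaces. For $h\in C(K)$ let $\operatorname{supp}h$ be the closure of $\{y\in K:h(y)\ne0\}$.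

\begin{definition}\label{def:cutoff}
A family $\mathcal H$ of continuous functions from $K$ to $[0,1]$ is a \emph{cut-off family} on $K$ if for every $x\in K$ and every open $V\ni x$ there is $h\in\mathcal H$ such that $h=1$ on a neighborhood of $x$ and $\operatorname{supp}h\subset V$.
\end{definition}

\begin{theorem}\label{thm:cover}
Let $K$ and $L$ be compact, let $C(K)$ embed isomorphically into $C(L)$, and let $\mathcal H$ be a cut-off family on $K$. Then $K=\bigcup_{h\in\mathcal H}K_h$, where each $K_h$ is closed in $K$ and is a continuous image of a closed subspace of $L$.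
\end{theorem}

The content of the theorem is the bound $|\mathcal H|$ on the number of pieces; by Lemma \ref{lem:cutoff} this number can be taken at most $\max(w(K),\omega)$, where the weight $w(K)$ is the least cardinality of a base of $K$. The next example shows that one piece does not always suffice. Here and below $\mathbb N=\{1,2,\dots\}$, and $S=\mathbb N\cup\{\infty\}$ is a convergent sequence with its limit.

\begin{example}\label{ex:twopieces}
Let $K=S\times 2$ and let $L=\{0,1,2,\dots\}\cup\{\infty\}$ be a single convergent sequence. For $f\in C(K)$, $i\in2$ and $n\in\mathbb N$ put $Tf(i)=f(\infty,i)$, $Tf(2n+i)=f(n,i)-f(\infty,i)$ and $Tf(\infty)=0$. Then $Tf\in C(L)$ and $\frac12\|f\|\le\|Tf\|\le2\|f\|$. An infinite closed set $Z\subset L$ contains $\infty$, and a continuous map $\varphi\colon Z\to K$ sends all but finitely many points of $Z$ to the copy of $S$ that contains $\varphi(\infty)$. So $K$ is not a continuous image of a closed subspace of $L$.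
\end{example}

Section \ref{sec:prelim} collects the facts on measures that we use, Section \ref{sec:idea} shows the method for $K=S$, and Section \ref{sec:cover} proves Theorem \ref{thm:cover}. In Section \ref{sec:cubes} we show that one of the $\kappa$ pieces that cover $2^\kappa$ contains a copy of $2^\kappa$, which gives Theorem \ref{thm:cubes}. Section \ref{sec:tight} derives Theorem \ref{thm:answer} and two further properties of the class $\mathcal C^*$. No axiom beyond ZFC is used, except in Section \ref{sec:ell1}, where the extra hypothesis is stated.

\section{Cut-off families and operators as families of measures}\label{sec:prelim}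

For a function $y\colon D\to2$ with $D\subset\kappa$ we write $D=\operatorname{dom}y$ and call $[y]=\{x\in2^\kappa:x|_D=y\}$ a \emph{cylinder}. Cylinders are closed, and those with finite domain are clopen and form a base of $2^\kappa$.

\begin{lemma}\label{lem:cutoff}
\begin{enumerate}
\item[(a)] For infinite $\kappa$, the characteristic functions of the clopen subsets of $2^\kappa$ form a cut-off family of cardinality $\kappa$.
\item[(b)] Every compact space $K$ has a cut-off family of cardinality at most $\max(w(K),\omega)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $x\in V$ with $V$ open, then $x\in[z]\subset V$ for some $z$ with finite domain, and $h=1_{[z]}$ is as required. There are $\kappa$ cylinders with finite domain, and by compactness every clopen set is a finite union of them.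

(b) Let $\mathcal B$ be a base of cardinality $w(K)$. For each pair $B,B'\in\mathcal B$ with $\overline B\subset B'$ choose, by Urysohn's lemma, one continuous $h\colon K\to[0,1]$ equal to $1$ on $\overline B$ and to $0$ off $B'$. Given $x\in V$, regularity of $K$ gives $B'\in\mathcal B$ with $x\in B'$ and $\overline{B'}\subset V$, and then $B\in\mathcal B$ with $x\in B$ and $\overline B\subset B'$. The function $h$ chosen for this pair equals $1$ on $B$, and $\operatorname{supp}h\subset\overline{B'}\subset V$.
\end{proof}

By the Riesz representation theorem, $C(K)^*$ is the space $M(K)$ of finite regular signed Borel measures on $K$. The total variation $|\mu|$ of $\mu\in M(K)$ is a regular nonnegative measure, $|\int g\,d\mu|\le\int|g|\,d|\mu|$ for every bounded Borel function $g$, and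
\[
\|\mu\|=|\mu|(K)=\sup\Big\{\Big|\int f\,d\mu\Big|:f\in C(K),\ \|f\|\le1\Big\}.
\]
The point mass at $x$ is $\delta_x$. For $h\in C(K)$ and $\mu\in M(K)$, the measure $h\mu$ is given by $(h\mu)(A)=\int_Ah\,d\mu$; it represents the functional $f\mapsto\int fh\,d\mu$.

Let $T\colon C(K)\to C(L)$ be a linear operator with $\|T\|\le C$. For $l\in L$ let $\mu_l=T^*\delta_l\in M(K)$ be the measure that represents $f\mapsto Tf(l)$, so that
\[
Tf(l)=\int f\,d\mu_l,\qquad\|\mu_l\|\le C .
\]
For the composition operator with a map $\varphi\colon L\to K$ we have $\mu_l=\delta_{\varphi(l)}$, and $\varphi$ can be read off from the measures. For a general embedding we look for points $l$ at which $\mu_l$ resembles a point mass, at least locally. We shall integrate the masses $|\mu_l|(F)$ over $l$, which requires measurability.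

\begin{lemma}\label{lem:borel}
For every closed set $F\subset K$ the function $l\mapsto|\mu_l|(F)$ on $L$ is Borel.
\end{lemma}

\begin{proof}
Let $V\subset K$ be open and let $\Phi_V$ be the set of $f\in C(K)$ with $|f|\le1$ and $f=0$ on $K\setminus V$. We claim that $|\mu|(V)=\sup_{f\in\Phi_V}\int f\,d\mu$ for $\mu\in M(K)$. Each such integral is at most $\int|f|\,d|\mu|\le|\mu|(V)$. Conversely, let $K=P\cup N$ be a Hahn decomposition for $\mu$ and let $\eta>0$. By regularity there are compact sets $P'\subset P\cap V$ and $N'\subset N\cap V$ with $|\mu|(V\setminus(P'\cup N'))<\eta$. The closed sets $P'$, $N'$, $K\setminus V$ are pairwise disjoint, so Tietze's theorem gives $f\in\Phi_V$ equal to $1$ on $P'$ and $-1$ on $N'$. Then $\int f\,d\mu\ge|\mu|(P'\cup N')-\eta\ge|\mu|(V)-2\eta$.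

Hence $|\mu_l|(V)=\sup_{f\in\Phi_V}Tf(l)$ is a supremum of continuous functions of $l$. The sets $\{l:|\mu_l|(V)>t\}$ are therefore open, and the function is Borel. Finally, $|\mu_l|(F)=|\mu_l|(K)-|\mu_l|(K\setminus F)$.
\end{proof}

\section{The method on a convergent sequence}\label{sec:idea}

Let $K=S$, let $\|f\|\le\|Tf\|\le C\|f\|$ for $f\in C(S)$, and fix $0<\varepsilon<1/3$. Write $[n,\infty]=\{n,n+1,\dots,\infty\}$ and $h_n=1_{[n,\infty]}$. The functions $h_n$ and $1_{\{n\}}$ form a cut-off family. There are two tasks: to find, for each $x\in S$, a point $l$ such that $\mu_l$ has a large atom at $x$, and to make the assignment $l\mapsto x$ continuous on closed sets.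

\medskip\noindent\emph{Finding atoms.} For an isolated point $n$ it is enough to take $l$ with $|T1_{\{n\}}(l)|\ge1$, since $T1_{\{n\}}(l)=\mu_l(\{n\})$. For $x=\infty$ one may try points $l_n$ at which $|Th_n|$ attains its maximum, and a limit of them. This fails. Let $L=S\times2$ and
\begin{equation}\label{eq:example}
Tf(y,0)=f(y)\ \ (y\in S),\qquad Tf(n,1)=f(n+1)-f(n),\qquad Tf(\infty,1)=0 .
\end{equation}
Then $\|f\|\le\|Tf\|\le2\|f\|$ and $Th_{n+1}(n,1)=1=\|Th_{n+1}\|$. But $\mu_{(n,1)}=\delta_{n+1}-\delta_n$ has no atom at $\infty$, and the points $(n,1)$ converge to $(\infty,1)$, where the measure is $0$.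

The defect is that the norming point changes with $n$. One object that norms all $Th_n$ at once is supplied by the Hahn--Banach theorem. The functional $Tf\mapsto f(\infty)$ on the range of $T$ has norm at most $1$, so it is represented by some $\theta\in M(L)$ with $\|\theta\|\le1$, and $\int Th_n\,d\theta=h_n(\infty)=1$ for every $n$. Now $Th_n(l)=\mu_l([n,\infty])\to\mu_l(\{\infty\})$ for each $l$, and $|Th_n|\le C$. By dominated convergence $\int\mu_l(\{\infty\})\,d\theta(l)=1$, and since $\|\theta\|\le1$ there is $l$ with $|\mu_l(\{\infty\})|\ge1$. For this $l$ choose $n$ with $|\mu_l|([n,\infty]\setminus\{\infty\})\le\varepsilon$. Then $h=h_n$ satisfies $\|h\mu_l-\mu_l(\{\infty\})\delta_\infty\|\le\varepsilon$ and $|Th(l)-\mu_l(\{\infty\})|\le\varepsilon$, so that, with $x=\infty$,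
\begin{equation}\label{eq:gamma}
|Th(l)|\ge1-\varepsilon,\qquad\|h\mu_l-Th(l)\,\delta_x\|\le2\varepsilon .
\end{equation}

\medskip\noindent\emph{From atoms to maps.} The rule that sends $l$ to the position of a large atom of $\mu_l$ does not define a continuous map on a closed set. In \eqref{eq:example} the measure $\mu_{(n,1)}$ has two atoms of mass $\pm1$, and in the limit they cancel. Condition \eqref{eq:gamma} for a \emph{fixed} $h$ removes both defects, because it bounds all the mass that $h$ sees outside $x$. In \eqref{eq:example} with $h=h_k$, $k\ge2$, we have $h\mu_{(y,0)}=\delta_y$ for $y\in[k,\infty]$ and $h\mu_{(k-1,1)}=\delta_k$, while $Th(l)=0$ at all other points $l$. So \eqref{eq:gamma} holds exactly for $l$ in the closed set $([k,\infty]\times\{0\})\cup\{(k-1,1)\}$, and the point $x$ is unique and depends continuously on $l$. The price is one map for each $h$, and this is the source of the union in Theorem \ref{thm:cover}.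

\medskip\noindent\emph{What changes in general.} The argument used a \emph{sequence} of cut-off functions converging pointwise to $1_{\{x\}}$, which requires $\{x\}$ to be a $G_\delta$ set, that is, a countable intersection of open sets. No point of $2^{\omega_1}$ has this property: if $x\in V_n$ with $V_n$ open, there are finite sets $F_n$ with $[x|_{F_n}]\subset V_n$, and $\bigcap_nV_n$ contains the cylinder $[x|_D]$ with $D=\bigcup_nF_n$ countable. We therefore replace $\{x\}$ by a closed $G_\delta$ set $G\ni x$ that is as small as possible in the sense of measure. Each single $f\in C(K)$ then behaves on $G$ as if $G$ were the point $x$, for almost all $l$, and compactness of $L$ produces one $l$ that serves all $f$.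

\section{The covering theorem}\label{sec:cover}

Let $T\colon C(K)\to C(L)$ be an isomorphic embedding. After multiplying $T$ by a constant we have $\|f\|\le\|Tf\|\le C\|f\|$ for all $f\in C(K)$. Fix a cut-off family $\mathcal H$ on $K$ and a number $0<\varepsilon<1/3$. For $h\in\mathcal H$ let $\Gamma_h$ be the set of pairs $(l,x)\in L\times K$ that satisfy \eqref{eq:gamma}. Since $\int f\,d(h\mu_l)=T(hf)(l)$, the second condition in \eqref{eq:gamma} says that
\begin{equation}\label{eq:gammaf}
|T(hf)(l)-f(x)\,Th(l)|\le2\varepsilon\quad\text{for all }f\in C(K)\text{ with }\|f\|\le1 .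
\end{equation}

\begin{lemma}\label{lem:graph}
For every $h\in\mathcal H$ the set $\Gamma_h$ is the graph of a continuous map $\pi_h\colon L_h\to K$ defined on a closed (possibly empty) set $L_h\subset L$.
\end{lemma}

\begin{proof}
The functions $(l,x)\mapsto Th(l)$ and $(l,x)\mapsto T(hf)(l)-f(x)Th(l)$ are continuous on $L\times K$. By \eqref{eq:gammaf}, $\Gamma_h$ is an intersection of closed sets, hence compact. Suppose that $(l,x),(l,x')\in\Gamma_h$ with $x\ne x'$, and put $a=Th(l)$. Then
\[
2(1-\varepsilon)\le2|a|=\|a\delta_x-a\delta_{x'}\|\le\|a\delta_x-h\mu_l\|+\|h\mu_l-a\delta_{x'}\|\le4\varepsilon,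
\]
which contradicts $\varepsilon<1/3$. So the projection $p\colon\Gamma_h\to L$ is injective. A continuous injection of a compact space into a Hausdorff space is a homeomorphism onto a closed set. Put $L_h=p(\Gamma_h)$ and let $\pi_h$ be $p^{-1}$ followed by the projection to $K$.
\end{proof}

This lemma uses only that $T$ is bounded. The lower estimate $\|f\|\le\|Tf\|$ enters in the first step of the next proof, and nowhere else.

\begin{proposition}\label{prop:local}
For every $x\in K$ there are $h\in\mathcal H$ and $l\in L$ such that $h(x)=1$ and $(l,x)\in\Gamma_h$.
\end{proposition}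

\begin{proof}
Fix $x\in K$.

\medskip\noindent\emph{Step 1: a measure on $L$ that represents $x$.} Since $|f(x)|\le\|f\|\le\|Tf\|$, the functional $Tf\mapsto f(x)$ on $T[C(K)]$ is well defined and has norm at most $1$. By the Hahn--Banach and Riesz theorems there is $\theta\in M(L)$ with $\|\theta\|\le1$ and
\begin{equation}\label{eq:theta}
\int_LTf\,d\theta=f(x)\qquad(f\in C(K)).
\end{equation}
Put $\nu=|\theta|$. Taking $f=1$ in \eqref{eq:theta} shows that $\theta\ne0$, so $0<\nu(L)\le1$.

\medskip\noindent\emph{Step 2: a minimal $G_\delta$ set.} Let $\mathcal G$ be the family of closed $G_\delta$ subsets of $K$ that contain $x$. It contains $K$ and is closed under countable intersections. For $G\in\mathcal G$ put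
\[
I(G)=\int_L|\mu_l|(G)\,d\nu(l),
\]
which is defined by Lemma \ref{lem:borel}, lies in $[0,C]$ and is monotone in $G$. Choose $G^n\in\mathcal G$ with $I(G^n)\to\inf_{\mathcal G}I$. Then $G'=\bigcap_nG^n$ belongs to $\mathcal G$, and $I(G')\le I(G^n)$ for all $n$, so $I$ attains its minimum at $G'$. By monotonicity, $I$ also attains its minimum at every member of $\mathcal G$ contained in $G'$. We use this freedom to shrink $G'$ to a set whose characteristic function is a limit of a sequence from $\mathcal H$.

Write $G'=\bigcap_{n\ge1}V_n$ with $V_n$ open, and put $W_0=K$. Choose inductively $h_n\in\mathcal H$ and open sets $W_n\ni x$ such that $\operatorname{supp}h_n\subset V_n\cap W_{n-1}$ and $h_n=1$ on $W_n$. Put $S_n=\operatorname{supp}h_n$. Then $S_{n+1}\subset W_n\subset S_n$, and so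
\[
G=\bigcap_nS_n=\bigcap_nW_n
\]
is closed by the first description and $G_\delta$ by the second. Moreover $x\in G\subset G'$, so $I(G)=\min_{\mathcal G}I$. We have $1_G\le h_n\le1_{S_n}$, and the sets $S_n$ decrease to $G$; hence $h_n\to1_G$ pointwise.

Minimality has the following consequence. Let $f\in C(K)$ and $Z_f=\{y:f(y)=f(x)\}$. This set is closed and equals $\bigcap_k\{y:|f(y)-f(x)|<1/k\}$, so $Z_f$ and $G\cap Z_f$ belong to $\mathcal G$. The function $l\mapsto|\mu_l|(G\setminus Z_f)=|\mu_l|(G)-|\mu_l|(G\cap Z_f)$ is Borel and nonnegative, and its integral is $I(G)-I(G\cap Z_f)\le0$. So the Borel set $N_f=\{l:|\mu_l|(G\setminus Z_f)>0\}$ is $\nu$-null. Put $m(l)=\mu_l(G)$. For $l\notin N_f$ the function $f$ equals $f(x)$ at $|\mu_l|$-almost every point of $G$, and therefore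
\begin{equation}\label{eq:const}
\int_Gf\,d\mu_l=f(x)\,m(l)\qquad(l\in L\setminus N_f).
\end{equation}

\medskip\noindent\emph{Step 3: the mass of $G$ is large on a set of positive measure.} By dominated convergence with respect to $|\mu_l|$, we have $Th_n(l)=\int h_n\,d\mu_l\to m(l)$ for every $l$. So $m$ is Borel. Since $|Th_n|\le C$, dominated convergence with respect to $\nu$ and \eqref{eq:theta} give
\[
\int m\,d\theta=\lim_n\int Th_n\,d\theta=\lim_nh_n(x)=1 .
\]
Thus $\int|m|\,d\nu\ge1$. If $|m|<1$ held $\nu$-almost everywhere, then $\int|m|\,d\nu<\nu(L)\le1$, because $\nu\ne0$. Hence $A=\{l:|m(l)|\ge1\}$ has $\nu(A)>0$.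

\medskip\noindent\emph{Step 4: from $1_G$ to a continuous cut-off function.} Both sides of \eqref{eq:const} are in general only Borel functions of $l$, and the exceptional set $N_f$ depends on $f$. To handle all $f$ at once we need closed conditions on $l$, and so we replace $1_G$ by some $h_n$. The sets
\[
B_n=\{l\in A:|\mu_l|(S_n\setminus G)\le\varepsilon\}
\]
are Borel by Lemma \ref{lem:borel}. They increase with $n$ and their union is $A$, because the sets $S_n\setminus G$ decrease to the empty set and so $|\mu_l|(S_n\setminus G)\to0$ for every $l$. Fix $n$ with $\nu(B_n)>0$, and write $B=B_n$ and $h=h_n$; then $h(x)=1$. Let $\|f\|\le1$. Since $h=1$ on $G$ and $h=0$ off $S_n$, for all $l\in B$,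
\begin{equation}\label{eq:swap}
\Big|T(hf)(l)-\int_Gf\,d\mu_l\Big|=\Big|\int_{S_n\setminus G}hf\,d\mu_l\Big|\le\varepsilon .
\end{equation}
For $f=1$ this reads $|Th(l)-m(l)|\le\varepsilon$, so $|Th(l)|\ge1-\varepsilon$ on $B$. For $l\in B\setminus N_f$, \eqref{eq:const} and \eqref{eq:swap} give
\[
|T(hf)(l)-f(x)Th(l)|\le|T(hf)(l)-f(x)m(l)|+|f(x)|\,|m(l)-Th(l)|\le2\varepsilon .
\]

\medskip\noindent\emph{Step 5: one point for all $f$.} For $\|f\|\le1$ let
\[
F_f=\{l\in L:|Th(l)|\ge1-\varepsilon,\ |T(hf)(l)-f(x)Th(l)|\le2\varepsilon\}.
\]
This set is closed, because $Th$ and $T(hf)$ are continuous, and $B\setminus N_f\subset F_f$ by Step 4. For any $f_1,\dots,f_k$ in the unit ball, $F_{f_1}\cap\dots\cap F_{f_k}$ contains $B\setminus(N_{f_1}\cup\dots\cup N_{f_k})$, which has measure $\nu(B)>0$. So the closed sets $F_f$ have the finite intersection property, and by compactness of $L$ some $l$ belongs to all of them. By \eqref{eq:gammaf}, $(l,x)\in\Gamma_h$.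
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:cover}]
Put $K_h=\pi_h(L_h)$. By Lemma \ref{lem:graph}, $K_h$ is a continuous image of the closed subspace $L_h$ of $L$; it is compact, hence closed in $K$. By Proposition \ref{prop:local}, every $x\in K$ equals $\pi_h(l)$ for some $h\in\mathcal H$ and $l\in L_h$.
\end{proof}

\begin{remark}[Size of the atoms]\label{rem:atoms}
Let $K,L$ be compact and let $T\colon C(K)\to C(L)$ be a bounded operator with $\|f\|\le\|Tf\|$ for all $f$. Then for every $x\in K$
\[
\sup_{l\in L}|T^*\delta_l(\{x\})|\ge1 .
\]
Indeed, take any cut-off family, any $\varepsilon\in(0,1/3)$, and $h,l$ as in Proposition \ref{prop:local}. The measure $h\mu_l-Th(l)\delta_x$ has norm at most $2\varepsilon$ and gives $\{x\}$ the mass $\mu_l(\{x\})-Th(l)$, since $h(x)=1$. Hence $|\mu_l(\{x\})|\ge1-3\varepsilon$. The identity operator shows that the constant $1$ is optimal.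
\end{remark}

\section{Cantor cubes and Tychonoff cubes}\label{sec:cubes}

Throughout this section $\kappa$ is an infinite cardinal, identified with the set of smaller ordinals. If $C(2^\kappa)$ embeds into $C(L)$, Theorem \ref{thm:cover} covers $2^\kappa$ by $\kappa$ closed pieces, and we need one piece that is large. For $\kappa=\omega$ the Baire category theorem gives a piece with nonempty interior. One cannot ask for this in general: if $\kappa\ge2^\omega$, the cylinders $[y]$ with $\operatorname{dom}y=\omega$ are at most $\kappa$ closed sets with empty interior, and they cover $2^\kappa$. A weaker conclusion holds for every $\kappa$ and is enough, because a cylinder $[y]$ with $|\operatorname{dom}y|<\kappa$ is homeomorphic to $2^{\kappa\setminus\operatorname{dom}y}$, and hence to $2^\kappa$.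

\begin{lemma}\label{lem:baire}
If $2^\kappa=\bigcup_{\xi<\kappa}K_\xi$ with each $K_\xi$ closed, then some $K_\xi$ contains a cylinder $[y]$ with $|\operatorname{dom}y|<\kappa$.
\end{lemma}

\begin{proof}
Suppose not. We escape from the sets $K_\xi$ one at a time, fixing finitely many coordinates at each step. By recursion on $\xi<\kappa$ we choose functions $z_\xi$ with finite domains such that $[z_\xi]\cap K_\xi=\emptyset$ and any two of the $z_\xi$ agree on the intersection of their domains. Suppose $z_\eta$ is chosen for $\eta<\xi$, and let $y_\xi=\bigcup_{\eta<\xi}z_\eta$, which is a function. Its domain is finite if $\xi$ is finite, and has cardinality at most $|\xi|$ if $\xi$ is infinite. In both cases $|\operatorname{dom}y_\xi|<\kappa$, so there is a point $u\in[y_\xi]\setminus K_\xi$. Since $K_\xi$ is closed, $[u|_F]\cap K_\xi=\emptyset$ for some finite $F\subset\kappa$. Put $z_\xi=u|_F$. It is compatible with each $z_\eta$, $\eta<\xi$, since both are restrictions of $u$.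

Any $x\in2^\kappa$ that extends $\bigcup_{\xi<\kappa}z_\xi$ lies in $[z_\xi]$ for every $\xi$, and so in no $K_\xi$. This is a contradiction.
\end{proof}

The number of pieces matters here: the cube is the union of its $2^\kappa$ points, and no point contains such a cylinder.

To close the cycle of implications we must return from the Tychonoff cube to the Cantor cube. No composition operator does this, since $[0,1]^\kappa$ is connected. We extend functions from the vertices of the cube so that the extension is affine in each coordinate, as in the formula for $C(2)$ in the introduction.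

\begin{lemma}\label{lem:extension}
There is a linear isometric embedding $E\colon C(2^\kappa)\to C([0,1]^\kappa)$.
\end{lemma}

\begin{proof}
For finite $F\subset\kappa$, $s\in2^F$ and $t\in[0,1]^\kappa$ put
\[
w_s(t)=\prod_{\alpha\in F,\ s_\alpha=1}t_\alpha\ \prod_{\alpha\in F,\ s_\alpha=0}(1-t_\alpha).
\]
This is the probability of $[s]$ when the coordinates are independent and the $\alpha$-th one equals $1$ with probability $t_\alpha$. We have $w_s\ge0$ and $\sum_{s\in2^F}w_s(t)=\prod_{\alpha\in F}(t_\alpha+(1-t_\alpha))=1$. If $t\in2^\kappa$, then $w_s(t)=1_{[s]}(t)$.

Let $D\subset C(2^\kappa)$ be the set of functions that depend on finitely many coordinates. It is a subalgebra that contains the constants and separates points, so it is dense by the Stone--Weierstrass theorem. If $f\in D$ depends only on the coordinates in $F$ and $f_s$ is its value on $[s]$, put $Ef=\sum_{s\in2^F}f_sw_s$, a polynomial in finitely many coordinates. The definition does not depend on $F$: if $F$ is enlarged by one coordinate and $s',s''$ are the two extensions of $s$, then $f_{s'}=f_{s''}=f_s$ and $w_{s'}+w_{s''}=w_s$. Using a common $F$ for two functions, we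 see that $E$ is linear on $D$. Each value $Ef(t)$ is a convex combination of values of $f$, so $\|Ef\|\le\|f\|$, and $Ef|_{2^\kappa}=f$, so $\|Ef\|\ge\|f\|$. An isometry defined on a dense subspace extends to an isometry of the whole space.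
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:cubes}]
(1)$\Rightarrow$(2). By Lemma \ref{lem:cutoff}(a) and Theorem \ref{thm:cover}, $2^\kappa=\bigcup_{\xi<\kappa}K_\xi$, where $K_\xi$ is closed and $K_\xi=\pi_\xi(L_\xi)$ for a continuous map $\pi_\xi$ on a closed set $L_\xi\subset L$. By Lemma \ref{lem:baire}, $[y]\subset K_\xi$ for some $\xi$ and some $y$ with $|\operatorname{dom}y|<\kappa$. The set $\pi_\xi^{-1}([y])$ is closed in $L$, and $\pi_\xi$ maps it onto $[y]$, which is homeomorphic to $2^\kappa$.

(2)$\Rightarrow$(3). The map $u\mapsto\sum_{n<\omega}u_n2^{-n-1}$ sends $2^\omega$ continuously onto $[0,1]$. Since $|\omega\times\kappa|=\kappa$, the cube $2^\kappa$ is homeomorphic to $(2^\omega)^\kappa$ and maps continuously onto $[0,1]^\kappa$. So some closed $Z\subset L$ admits a continuous surjection $\psi\colon Z\to[0,1]^\kappa$. By Tietze's theorem each coordinate $\psi_\alpha$ extends to a continuous $\varphi_\alpha\colon L\to[0,1]$. The map $\varphi=(\varphi_\alpha)_{\alpha<\kappa}$ is continuous and extends $\psi$, so it is onto.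

(3)$\Rightarrow$(4). If $\varphi\colon L\to[0,1]^\kappa$ is a continuous surjection, then $\|f\circ\varphi\|=\|f\|$.

(4)$\Rightarrow$(5). An isometric embedding is an isomorphic embedding.

(5)$\Rightarrow$(1). Compose the given embedding with the operator $E$ of Lemma \ref{lem:extension}.
\end{proof}

The passage to a closed subspace in (2) cannot be avoided, as $L=[0,1]^\kappa$ shows.

\section{Countable tightness and the class $\mathcal C^*$}\label{sec:tight}

It remains to show that condition (2) of Theorem \ref{thm:cubes} fails for $\kappa=\omega_1$ when $L$ is Corson compact. Countable tightness is suited to this: Corson compact spaces have it, it passes to closed subspaces and their continuous images, and $2^{\omega_1}$ lacks it.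

\begin{lemma}\label{lem:corson}
Every Corson compact space is countably tight.
\end{lemma}

\begin{proof}
Let $A\subset L\subset\Sigma(\mathbb R^\kappa)$ and let $l\in L$ be in the closure of $A$. Countably many points of $A$ suffice to approximate $l$ on a given countable set of coordinates, but these points may be nonzero at new coordinates, so we iterate. Put $I_0=\sigma(l)$. Given a countable set $I_n\subset\kappa$, choose for each finite $F\subset I_n$ and each rational $\eta>0$ a point $a\in A$ with $|a_i-l_i|<\eta$ for $i\in F$. Let $A_n$ be the countable set of the chosen points, and let $I_{n+1}=I_n\cup\bigcup_{a\in A_n}\sigma(a)$, which is countable. Put $I=\bigcup_nI_n$ and $A'=\bigcup_nA_n$. The point $l$ and all points of $A'$ vanish off $I$. Let $F\subset\kappa$ be finite and $\eta>0$ rational. Then $F\cap I\subset I_n$ for some $n$, so some $a\in A_n$ satisfies $|a_i-l_i|<\eta$ for $i\in F\cap I$, while $a_i=l_i=0$ for $i\in F\setminus I$. Hence $l\in\overline{A'}$.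
\end{proof}

\begin{lemma}\label{lem:image}
Let $L$ be compact and countably tight, let $Z\subset L$ be closed, and let $\varphi\colon Z\to Y$ be a continuous surjection. Then $Y$ is countably tight.
\end{lemma}

\begin{proof}
The space $Z$ is compact, and it is countably tight because closures in $Z$ and in $L$ agree. Let $A\subset Y$ and $y\in\overline A$. For $a\in A$ choose $z_a\in\varphi^{-1}(a)$, and let $Q$ be the closure of $\{z_a:a\in A\}$. The set $\varphi(Q)$ is compact, hence closed, and contains $A$; so $y=\varphi(z)$ for some $z\in Q$. There is a countable $A'\subset A$ such that $z$ is in the closure of $\{z_a:a\in A'\}$. By continuity $y\in\overline{A'}$.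
\end{proof}

\begin{lemma}\label{lem:cubetight}
The cube $2^{\omega_1}$ is not countably tight.
\end{lemma}

\begin{proof}
Let $A=\{x\in2^{\omega_1}:\sigma(x)\text{ is countable}\}$ and let $\mathbf 1$ be the point with all coordinates equal to $1$. Then $\mathbf 1\in\overline A$, since for every finite $F\subset\omega_1$ the point $1_F\in A$ agrees with $\mathbf 1$ on $F$. If $A'\subset A$ is countable, then $\bigcup_{x\in A'}\sigma(x)$ is countable, so there is $\alpha<\omega_1$ with $x_\alpha=0$ for all $x\in A'$. The neighborhood $\{x:x_\alpha=1\}$ of $\mathbf 1$ is disjoint from $A'$.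
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:answer}]
Let $L$ be compact and countably tight, and suppose that $C(2^{\omega_1})$ embeds isomorphically into $C(L)$. By the implication (1)$\Rightarrow$(2) of Theorem \ref{thm:cubes}, a closed subspace of $L$ maps continuously onto $2^{\omega_1}$. By Lemma \ref{lem:image} the cube $2^{\omega_1}$ is countably tight, contrary to Lemma \ref{lem:cubetight}. By Lemma \ref{lem:corson} this applies to every Corson compact $L$, so $2^{\omega_1}\notin\mathcal C^*$.
\end{proof}

The same tools give information on all members of $\mathcal C^*$.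

\begin{corollary}\label{cor:class}
\begin{enumerate}
\item[(a)] If $K,L$ are compact, $C(K)$ embeds isomorphically into $C(L)$ and $K$ maps continuously onto $[0,1]^\kappa$ with $\kappa$ infinite, then so does $L$. In particular, no $K\in\mathcal C^*$ maps continuously onto $[0,1]^{\omega_1}$, and no closed subspace of such a $K$ maps continuously onto $2^{\omega_1}$.
\item[(b)] Every infinite $K\in\mathcal C^*$ is a union of at most $w(K)$ closed Corson compact subspaces.
\end{enumerate}
\end{corollary}

\begin{proof}
(a) The space $C([0,1]^\kappa)$ embeds isometrically into $C(K)$, hence isomorphically into $C(L)$, and (5)$\Rightarrow$(3) of Theorem \ref{thm:cubes} applies. No Corson compact space $L$ maps onto $[0,1]^{\omega_1}$, since otherwise $C(2^{\omega_1})$ would embed into $C(L)$ by (3)$\Rightarrow$(1), contrary to Theorem \ref{thm:answer}. So no $K\in\mathcal C^*$ maps onto $[0,1]^{\omega_1}$. If a closed subspace of $K$ mapped onto $2^{\omega_1}$, then $K$ would map onto $[0,1]^{\omega_1}$ by (2)$\Rightarrow$(3) applied to $K$.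

(b) Let $C(K)$ embed into $C(L)$ with $L\in\mathcal C$. An infinite Hausdorff space has no finite base, so $w(K)\ge\omega$. By Lemma \ref{lem:cutoff}(b) and Theorem \ref{thm:cover}, $K$ is a union of at most $w(K)$ closed sets, each a continuous image of a closed subspace of $L$. Closed subspaces of $L$ are Corson compact by the definition, and continuous images of Corson compact spaces are Corson compact by a theorem of Gul'ko and of Michael and Rudin \cite{MR}.
\end{proof}

\section{The subspace $\ell_1(\omega_1)$ is not the obstruction}\label{sec:ell1}

Let $\ell_1(\omega_1)$ be the space of families $c=(c_\alpha)_{\alpha<\omega_1}$ of reals with $\|c\|_1=\sum_\alpha|c_\alpha|<\infty$. The functions $r_\alpha(x)=2x_\alpha-1$ on $2^{\omega_1}$ take the values $\pm1$, and every pattern of signs occurs at some point. So $\|\sum_\alpha c_\alpha r_\alpha\|=\|c\|_1$, and $\ell_1(\omega_1)$ embeds isometrically into $C(2^{\omega_1})$. The next proposition shows that in Theorem \ref{thm:answer} the space $C(2^{\omega_1})$ cannot be replaced by this subspace, unless the hypothesis below is ruled out. For an isomorphic copy of $\ell_1(\omega_1)$ one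 does not need a point that realizes a sign pattern at all coordinates; it is enough to realize it at coordinates that carry a fixed proportion of $\|c\|_1$. Such coordinates are found by averaging over a family of sets of measure at least $\frac12$ in which every point belongs to only countably many members.

Let $\lambda$ be the usual product probability measure on $2^\omega$.

\begin{proposition}\label{prop:ell1}
Assume that $2^\omega$ is a union of $\omega_1$ many $\lambda$-null sets $N_\alpha$, $\alpha<\omega_1$ (for instance, assume CH). Then $\ell_1(\omega_1)$ embeds isomorphically into $C(L)$ for some Corson compact space $L$.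
\end{proposition}

\begin{proof}
Under CH the hypothesis holds with the $N_\alpha$ running through the singletons. For each $\alpha<\omega_1$ the countable union $\bigcup_{\beta\le\alpha}N_\beta$ is null, so by inner regularity its complement contains a compact set $E_\alpha$ with $\lambda(E_\alpha)\ge\frac12$. A point $t\in N_\beta$ belongs to no $E_\alpha$ with $\alpha\ge\beta$. Hence every point of $2^\omega$ lies in only countably many of the sets $E_\alpha$.

Let $\mathcal A$ be the family of all $A\subset\omega_1$ such that $\bigcap_{\alpha\in F}E_\alpha\ne\emptyset$ for every nonempty finite $F\subset A$. If $A\in\mathcal A$ is nonempty, compactness gives a point in $\bigcap_{\alpha\in A}E_\alpha$, so $A$ is countable. Put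
\[
L=\{x\in\{-1,0,1\}^{\omega_1}:\sigma(x)\in\mathcal A\}\subset\Sigma(\mathbb R^{\omega_1}).
\]
If $x\in\{-1,0,1\}^{\omega_1}\setminus L$, there is a nonempty finite $F\subset\sigma(x)$ with $\bigcap_{\alpha\in F}E_\alpha=\emptyset$, and the open set of all $x'$ with $x'|_F=x|_F$ is disjoint from $L$. So $L$ is closed in a compact space, and it is Corson compact.

Let $p_\alpha\in C(L)$ be the $\alpha$-th coordinate function, and let $c=(c_\alpha)$ have finitely many nonzero terms. For $t\in2^\omega$ let $x^t$ be the point with coordinates $x^t_\alpha=\operatorname{sgn}(c_\alpha)1_{E_\alpha}(t)$. Then $t\in E_\alpha$ for all $\alpha\in\sigma(x^t)$, so $x^t\in L$, and $\sum_\alpha c_\alpha p_\alpha(x^t)=\sum_\alpha|c_\alpha|1_{E_\alpha}(t)$. Since $|p_\alpha|\le1$ and a supremum is at least an average,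
\[
\|c\|_1\ \ge\ \Big\|\sum_\alpha c_\alpha p_\alpha\Big\|\ \ge\ \int\sum_\alpha|c_\alpha|1_{E_\alpha}\,d\lambda\ \ge\ \tfrac12\|c\|_1 .
\]
The finitely supported families are dense in $\ell_1(\omega_1)$, so $c\mapsto\sum_\alpha c_\alpha p_\alpha$ extends to an isomorphic embedding of $\ell_1(\omega_1)$ into $C(L)$.
\end{proof}

Thus under CH the obstruction in Theorem \ref{thm:answer} cannot come from the inclusion $\ell_1(\omega_1)\subset C(2^{\omega_1})$ alone. The proof of the covering theorem uses more of $C(K)$ than the span of the coordinate functions: it applies $T$ to cut-off functions that concentrate near a given point and to their products with arbitrary continuous functions.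

\begin{thebibliography}{9}

\bibitem{MR}
Michael and Rudin, \emph{A note on Eberlein compacts}, Pacific J. Math. \textbf{72} (1977).

\bibitem{source}
\emph{On Corson compacta and embeddings of $C(K)$ spaces},
\texttt{https://www.ams.org/\allowbreak journals/\allowbreak proc/\allowbreak 2010-138-12/\allowbreak S0002-9939-2010-10403-3/\allowbreak S0002-9939-2010-10403-3.pdf}

\end{thebibliography}
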